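
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Badaev's theorem for $\Sigma^0_n$-computable families}

\begin{abstract}
Let $n\ge 2$. We show that if a $\Sigma^0_n$-computable numbering $\nu$ of a family
$\mathcal A$ of sets of natural numbers is neither principal nor least, then $\mathcal A$ has a
$\Sigma^0_n$-computable numbering incomparable with $\nu$. For non-principal families this is a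
known result, which we quote. For principal families we give a full proof. We fix a number $y$ that belongs
to some but not all members of $\mathcal A$. If the set $\{w:y\in\nu(w)\}$ is computable, then the
principal numbering does not reduce to $\nu$ even with the help of the oracle $\emptyset^{(n-1)}$, and a
direct construction by finite extensions suffices. If this set is not computable, we use a finite-injury
construction that combines the recursion theorem with the coding of a principal numbering along computable
sequences.
\end{abstract}

\section{The question}

A \emph{numbering} of a family $\mathcal A$ of subsets of $\mathbb N$ is a surjection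
$\nu:\mathbb N\to\mathcal A$. It gives every member of $\mathcal A$ at least one name. Fix $n\ge1$. The
numbering $\nu$ is \emph{$\Sigma^0_n$-computable} if $\{\langle x,y\rangle:y\in\nu(x)\}$ is a
$\Sigma^0_n$ set, and $\mathcal A$ is \emph{$\Sigma^0_n$-computable} if it has such a numbering. For
$n=1$ we just say ``computable''. For
numberings $\nu,\mu$ of $\mathcal A$ we write $\nu\le\mu$ if $\nu=\mu\circ f$ for some computable
$f$: names with respect to $\nu$ can be effectively translated into names with respect to $\mu$.
If neither $\nu\le\mu$ nor $\mu\le\nu$, then $\nu$ and $\mu$ are \emph{incomparable}.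

A $\Sigma^0_n$-computable numbering $\nu$ of $\mathcal A$ is \emph{principal} if $\mu\le\nu$, and
\emph{least} if $\nu\le\mu$, for every $\Sigma^0_n$-computable numbering $\mu$ of $\mathcal A$. The
family $\mathcal A$ is \emph{principal} if it has a principal $\Sigma^0_n$-computable numbering. By
definition, principal and least numberings are comparable with every $\Sigma^0_n$-computable numbering of
$\mathcal A$. Are they the only ones? For $n=1$, where
the members of $\mathcal A$ are c.e.\ sets, they are: Badaev's theorem says that every computable numbering
that is neither principal nor least has an incomparable computable numbering of the same family.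

When $n\ge2$, the sets are enumerated with the oracle
$\emptyset^{(n-1)}$, while translations between numberings must still be computable without an
oracle. The following partial result is known.

\begin{theorem}[known]\label{thm:known}
Let $n\ge2$ and let $\mathcal A$ be a $\Sigma^0_n$-computable family that is not principal. Then for
every $\Sigma^0_n$-computable numbering $\nu$ of $\mathcal A$ that is not least there is a
$\Sigma^0_n$-computable numbering of $\mathcal A$ incomparable with $\nu$.
\end{theorem}

Whether Badaev's theorem holds for all $\Sigma^0_n$-computable families is asked in
\cite{source}. The answer is yes.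

\begin{theorem}\label{thm:main}
Let $n\ge2$, let $\mathcal A$ be a $\Sigma^0_n$-computable family, and let $\nu$ be a
$\Sigma^0_n$-computable numbering of $\mathcal A$ that is neither principal nor least. Then there is a
$\Sigma^0_n$-computable numbering $\mu$ of $\mathcal A$ that is incomparable with $\nu$.
\end{theorem}

We work with an arbitrary oracle. Fix $X\ge_T\emptyset'$. A numbering
$\nu$ is \emph{$X$-computable} if $\{\langle x,y\rangle:y\in\nu(x)\}$ is c.e.\ in $X$. From now
on ``principal'' and ``least'' refer to the $X$-computable numberings of the family in question, and
$\le$ always means reducibility by a \emph{computable} function. Since a set is $\Sigma^0_n$ exactly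
when it is c.e.\ in $\emptyset^{(n-1)}$, the choice $X=\emptyset^{(n-1)}$ gives the notions above, and
$n\ge2$ guarantees that $X\ge_T\emptyset'$.

\begin{theorem}\label{thm:X}
Let $X\ge_T\emptyset'$, let $\mathcal A$ be a family with a principal $X$-computable numbering, and let
$\nu$ be an $X$-computable numbering of $\mathcal A$ that is neither principal nor least. Then some
$X$-computable numbering $\mu$ of $\mathcal A$ is incomparable with $\nu$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:X}]
If $\mathcal A$ is principal, apply Theorem~\ref{thm:X} with $X=\emptyset^{(n-1)}$. Otherwise apply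
Theorem~\ref{thm:known}.
\end{proof}

The rest of the paper proves Theorem~\ref{thm:X}.

\paragraph{Conventions.} Let $(\varphi_e)$ and $(\Psi_e)$ be standard listings of the partial computable
and the partial $X$-computable functions. We use two standard facts. First, if an $X$-effective
procedure computes a partial function $\psi^{(e)}$ uniformly in $e$, then $\psi^{(e)}=\Psi_{h(e)}$ for
some computable $h$. Second, the recursion theorem relative to $X$: for every
computable $h$ there is $e$ with $\Psi_e=\Psi_{h(e)}$. Since $X\ge_T\emptyset'$, the oracle $X$
decides $\Sigma_1$ questions, uniformly. We write $\nu\le_X\mu$ if $\nu=\mu\circ g$ for some total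
$X$-computable $g$. The map $\langle\cdot,\cdot\rangle$ is a computable bijection
$\mathbb N^2\to\mathbb N$, and similarly for triples. We write $A\restriction m$ for $A\cap\{0,\dots,m-1\}$.

For each $X$-computable numbering $\nu$ we fix finite sets $\nu_s(x)$, uniformly $X$-computable and
increasing in $s$, with $\bigcup_s\nu_s(x)=\nu(x)$.

\begin{lemma}\label{lem:agree}
Let $\pi,\nu$ be $X$-computable numberings and $t,z\in\mathbb N$.
\begin{enumerate}
\item[(a)] If $\pi(t)=\nu(z)$, then for each $m$ we have $\pi_s(t)\restriction m=\nu_s(z)\restriction m$
for all large $s$.
\item[(b)] If there are stages $s_m\to\infty$ with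
$\pi_{s_m}(t)\restriction m=\nu_{s_m}(z)\restriction m$ for all large $m$, then $\pi(t)=\nu(z)$.
\end{enumerate}
\end{lemma}

\begin{proof}
For fixed $m$, the finite sets $\pi_s(t)\restriction m$ and $\nu_s(z)\restriction m$ are eventually equal to
$\pi(t)\restriction m$ and $\nu(z)\restriction m$. This gives (a). For (b) fix $m_0$. For all large $m\ge m_0$
we have $\pi_{s_m}(t)\restriction m_0=\nu_{s_m}(z)\restriction m_0$, and letting $m\to\infty$ gives
$\pi(t)\restriction m_0=\nu(z)\restriction m_0$. As $m_0$ is arbitrary, $\pi(t)=\nu(z)$.
\end{proof}

\section{The idea on the smallest family}\label{sec:toy}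

Let $\mathcal A=\{\emptyset,\{0\}\}$. An $X$-computable numbering $\nu$ of $\mathcal A$ is the same thing as
an $X$-c.e.\ set $Y=\{w:0\in\nu(w)\}$ with $Y\ne\emptyset,\mathbb N$, and $\le$ becomes many-one
reducibility $\le_m$. A principal numbering is an $m$-complete $X$-c.e.\ set $K$. The numbering is least if and only if $Y$
is computable: a computable $Y\neq\emptyset,\mathbb N$ reduces to every $Z\ne\emptyset,\mathbb N$, and
a least $Y$ reduces to the computable set $\{0\}$. So for this family Theorem~\ref{thm:X} says: \emph{if an
$X$-c.e.\ set $Y$ is neither computable nor $m$-complete, then some $X$-c.e.\ set $Z$ satisfies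
$Z\not\le_mY$ and $Y\not\le_mZ$.} (Such a $Z$ is automatically different from $\emptyset$ and
$\mathbb N$, since these two sets reduce to $Y$.)

We look for $Z$ in the form $Z=\{q\in\operatorname{dom}\psi:\psi(q)\in K\}$ with $\psi$ partial
$X$-computable. Setting $\psi(q)=t$ makes the answer to ``$q\in Z$?'' a copy of the answer to
``$t\in K$?'', and leaving $\psi(q)$ undefined keeps $q$ out of $Z$. Let $\varphi$ and $\varphi'$
be total computable functions. We want to prevent $\varphi$ from reducing $Z$ to $Y$ and
$\varphi'$ from reducing $Y$ to $Z$.

\emph{Against $\varphi$.} Reserve the even numbers, and let $q_t=2t$ and $z_t=\varphi(q_t)$. Put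
$\psi(q_0)=0$. When $\psi(q_0),\dots,\psi(q_{m-1})$ have been defined, wait for a later stage $s$ at which
$t\in K_s\iff z_t\in Y_s$ holds for
all $t<m$, and then put $\psi(q_m)=m$. If this happened for every $m$, then in the limit
$t\in K\iff z_t\in Y$ for all $t$. The sequence $(z_t)$ is computable, so this would give $K\le_mY$, contrary
to our assumption on $Y$. So we get stuck at some $m$, and then $Z\ne\varphi^{-1}(Y)$: otherwise
$t\in K\iff q_t\in Z\iff z_t\in Y$ for $t<m$, and the approximations would eventually agree.

The waiting is essential. If we wrote $\psi(q_t)=t$ for all $t$, then $K\le_mZ$, so $Z$ would be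
complete and $Y\le_mZ$.

\emph{Against $\varphi'$.} Now only locations in $\operatorname{ran}\varphi'$ are of use, and we search for
them: by dovetailing, look for $z_0,z_1,\dots$ whose values $q_t=\varphi'(z_t)$ are odd and distinct.
Write $\psi(q_t)=t$ in order, with the same waiting as before. If the search always succeeds, we conclude
as before: $\psi$ is defined at finitely many $q_t$, and $Y\ne\varphi'^{-1}(Z)$. But the search
may fail. Then $\operatorname{ran}\varphi'$ contains only finitely many odd numbers, and $\psi$ is
defined at only finitely many even numbers. Hence $Z\cap\operatorname{ran}\varphi'$ is finite. If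
$Y=\varphi'^{-1}(Z)$, then $Y=\varphi'^{-1}(Z\cap\operatorname{ran}\varphi')$ is computable, a
contradiction. This is where non-computability of $Y$ enters.

With only these two requirements $Z$ is finite, and a suitable finite $Z$ is easy to find directly. What
matters is the mechanism:
each requirement codes $K$ along its own computable sequence and acts finitely often.
For the general theorem there are three difficulties.
\begin{itemize}
\item Several functions $\varphi_k$ may have overlapping ranges, so the sequences of locations must be
kept disjoint \emph{computably}. Moreover, $X$ need not decide whether such a sequence is infinite.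
\item In an arbitrary family an undefined $\psi(q)$ must still give a member of $\mathcal A$, and $\emptyset$
need not be a member. Principal numberings have a completion property
(Section~\ref{sec:principal}) that fills in \emph{some} member, and the recursion theorem lets us force
that member to omit a given number $y$.
\item In an arbitrary family, $Y=\{w:y\in\nu(w)\}$ may be computable although $\nu$ is not least. This
is treated separately, and more easily, in Section~\ref{sec:A}.
\end{itemize}

\section{Principal numberings complete partial functions}\label{sec:principal}

Throughout this section $\pi$ is a principal $X$-computable numbering of $\mathcal A$.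

\begin{lemma}\label{lem:absorb}
For every total $X$-computable $g$ there is a computable $f$ with $\pi\circ g=\pi\circ f$.
\end{lemma}

\begin{proof}
The map $2x\mapsto\pi(g(x))$, $2x+1\mapsto\pi(x)$ is an $X$-computable numbering of $\mathcal A$, hence
$\le\pi$. Restrict the reduction to even arguments.
\end{proof}

So names may be chosen with the help of $X$, provided the choice is total. The next lemma removes the word
``total''. The idea is to pass the name along a chain $r(x,0),r(x,1),\dots$: each link denotes the same
set as the next one, until $\psi(x)$ is seen to halt.

\begin{lemma}\label{lem:complete}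
For every partial $X$-computable $\psi$ there is a total computable $f$ such that
$\pi(f(x))=\pi(\psi(x))$ whenever $\psi(x)\downarrow$.
\end{lemma}

\begin{proof}
Let
\[
g(\langle e,x,t\rangle)=
\begin{cases}
\psi(x)&\text{if $\psi(x)$ halts in at most $t$ steps},\\
\varphi_e(\langle e,x,t+1\rangle)&\text{otherwise, if this converges},\\
0&\text{otherwise.}
\end{cases}
\]
Since $X$ decides whether $\varphi_e(\langle e,x,t+1\rangle)$ converges, $g$ is total $X$-computable. By
Lemma~\ref{lem:absorb} there is a total $\varphi_a$ with $\pi\circ g=\pi\circ\varphi_a$. Put
$r(x,t)=\varphi_a(\langle a,x,t\rangle)$. Then $\pi(r(x,t))=\pi(\psi(x))$ if $\psi(x)$ halts in at most $t$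
steps, and $\pi(r(x,t))=\pi(r(x,t+1))$ otherwise. If $\psi(x)$ halts in exactly $t^*$ steps, then
$\pi(r(x,0))=\pi(r(x,1))=\dots=\pi(r(x,t^*))=\pi(\psi(x))$. So $f(x)=r(x,0)$ is as required.
\end{proof}

Applying Lemma~\ref{lem:complete} to $\langle e,q\rangle\mapsto\Psi_e(q)$, we obtain a total computable $F$ with
\begin{equation}\label{eq:F}
\pi(F(e,q))=\pi(\Psi_e(q))\qquad\text{whenever }\Psi_e(q)\downarrow .
\end{equation}
Together with the recursion theorem, \eqref{eq:F} allows a procedure computing $\Psi_e$ to look at the
sets $\pi(F(e,q))$ while it is running. Here is a first use of this.

\begin{lemma}\label{lem:fix}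
For every total $X$-computable $d$ there is $x$ with $\pi(d(x))=\pi(x)$.
\end{lemma}

\begin{proof}
By the recursion theorem there is $e$ with $\Psi_e(q)=d(F(e,q))$ for all $q$. Let $x=F(e,0)$. By
\eqref{eq:F}, $\pi(x)=\pi(\Psi_e(0))=\pi(d(x))$.
\end{proof}

\section{Two cases, and the easy one}\label{sec:A}

The case distinction rests on the following lemma, in which $\nu$ is an arbitrary $X$-computable numbering.

\begin{lemma}\label{lem:Ycomp}
Let $\pi$ be a principal $X$-computable numbering of $\mathcal A$, let $\nu$ be any $X$-computable numbering
of $\mathcal A$, and let $y$ be a number that belongs to some but not all members of $\mathcal A$. If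
$Y=\{w:y\in\nu(w)\}$ satisfies $Y\le_TX$, then $\pi\not\le_X\nu$. In particular, $\nu$ is then not principal.
\end{lemma}

\begin{proof}
Suppose $\pi=\nu\circ g$ with $g\le_TX$. Choose $l_0,l_1$ with $y\in\pi(l_0)$ and $y\notin\pi(l_1)$. Let
$d(x)=l_1$ if $g(x)\in Y$ and $d(x)=l_0$ otherwise. Then $d$ is total $X$-computable, and
$y\in\pi(x)\iff g(x)\in Y\iff y\notin\pi(d(x))$ for all $x$. This contradicts Lemma~\ref{lem:fix}. If $\nu$
were principal, then $\pi\le\nu$ and hence $\pi\le_X\nu$.
\end{proof}

Now let $\mathcal A$ and $\nu$ be as in Theorem~\ref{thm:X}, and let $\pi$ be a principal $X$-computable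
numbering of $\mathcal A$. Then $\pi\not\le\nu$, since otherwise $\nu$ would be principal. In particular
$\mathcal A$ has at least two members, so we can fix $y$ and $i_1$ such that $y\notin\pi(i_1)$ while $y$ belongs
to some member of $\mathcal A$. Let $Y=\{w:y\in\nu(w)\}$.

Theorem~\ref{thm:X} follows from the next two propositions. If $Y$ is computable, then $\pi\not\le_X\nu$ by
Lemma~\ref{lem:Ycomp}, and we apply
Proposition~\ref{prop:A} with $\rho=\pi$. If $Y$ is not computable, we apply Proposition~\ref{prop:B}.

\begin{proposition}\label{prop:A}
Let $\rho,\nu$ be $X$-computable numberings of a family $\mathcal A$ such that $\rho\not\le_X\nu$ and $\nu$ is not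
least. Then some $X$-computable numbering of $\mathcal A$ is incomparable with $\nu$.
\end{proposition}

\begin{proposition}\label{prop:B}
Let $\pi$ be a principal $X$-computable numbering of $\mathcal A$ and $\nu$ an $X$-computable numbering of
$\mathcal A$ with $\pi\not\le\nu$. Let $i_1,y$ be such that $y\notin\pi(i_1)$, and suppose that
$Y=\{w:y\in\nu(w)\}$ is not computable. Then some $X$-computable numbering of $\mathcal A$ is incomparable
with $\nu$.
\end{proposition}

In Proposition~\ref{prop:A} we may aim at the contradiction $\rho\le_X\nu$, so it is enough to code $\rho$
into $\mu$ along \emph{$X$-computable} sequences. There is no need to wait or to protect anything: carrying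
out such a coding completely only ensures $\rho\le_X\mu$, which does no harm.

\begin{proof}[Proof of Proposition~\ref{prop:A}]
We build a total $X$-computable $g$ by finite extensions and let $\mu=\rho\circ g$. At every moment $D$
denotes the current finite domain of $g$. At stage $s$:
\begin{enumerate}
\item[(1)] Let $v_s$ be the least number not in $D$, and put $g(v_s)=s$.
\item[(2)] For $k=0,\dots,s$ in turn, ask $X$ whether there is $w$ with $\varphi_k(w)\downarrow\notin D$. If so,
let $w_{k,s-k}$ be the first such $w$ found, and put $g(\varphi_k(w_{k,s-k}))=s-k$.
\end{enumerate}
By (1), $g$ is total and $\rho(s)=\mu(v_s)$ for all $s$. So $\mu$ is an $X$-computable numbering of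
$\mathcal A$ and $\rho\le_X\mu$. If $\mu\le\nu$, then $\rho\le_X\nu$, contrary to assumption. So
$\mu\not\le\nu$.

Suppose now that $\nu=\mu\circ\varphi_k$ with $\varphi_k$ total. If $\operatorname{ran}\varphi_k$ were
finite, then $\nu$ would be least: given any $X$-computable numbering $\eta$ of $\mathcal A$, choose for
each $q\in\operatorname{ran}\varphi_k$ some $r_q$ with $\eta(r_q)=\mu(q)$. Then
$\nu(x)=\mu(\varphi_k(x))=\eta(r_{\varphi_k(x)})$, and $x\mapsto r_{\varphi_k(x)}$ is computable since only
finitely many $r_q$ are involved. So $\operatorname{ran}\varphi_k$ is infinite, and for this $k$ the answer in (2) is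
yes at every stage $s\ge k$. Thus $w_{k,j}$ is defined for all $j$ and is $X$-computable in $j$, and
\[
\nu(w_{k,j})=\mu(\varphi_k(w_{k,j}))=\rho(g(\varphi_k(w_{k,j})))=\rho(j).
\]
Hence $\rho\le_X\nu$, a contradiction. So $\nu\not\le\mu$.
\end{proof}

Both cases of the distinction occur. For
$\{\emptyset,\{0\}\}$ a numbering with $Y$ computable is least (Section~\ref{sec:toy}), so
every relevant $\nu$ has a non-computable $Y$. In the following example, $Y$ is computable for every choice
of $y$.

\begin{example}
Let $\mathcal A=\{\emptyset\}\cup\{\{k\}:k\in\mathbb N\}$. Put $\pi(e)=\{\Psi_e(0)\}$ if $\Psi_e(0)\downarrow$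
and $\pi(e)=\emptyset$ otherwise. This is principal: given an $X$-computable numbering $\mu$ of
$\mathcal A$, take a computable $h$ such that $\Psi_{h(x)}(0)$ is the element of $\mu(x)$ if there is one, and
diverges otherwise. Let $a$ be an injective $X$-computable function whose range is not computable, and let
$\nu(a(k))=\{k\}$ and $\nu(x)=\emptyset$ for $x\notin\operatorname{ran}a$. Then $\nu$ is an
$X$-computable numbering of $\mathcal A$. It is not least: if $\nu=\delta\circ f$ with $\delta(0)=\emptyset$,
$\delta(k+1)=\{k\}$ and $f$ computable, then $\operatorname{ran}a=\{x:f(x)\ne0\}$ would be computable. But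
for every $y$ the set $\{w:y\in\nu(w)\}=\{a(y)\}$ is computable. By Lemma~\ref{lem:Ycomp},
$\pi\not\le_X\nu$. So $\nu$ is not principal, and Proposition~\ref{prop:A} applies.
\end{example}

\section{The construction for Proposition~\ref{prop:B}}\label{sec:B}

Let $\mathcal A,\pi,\nu,y,i_1,Y$ be as in Proposition~\ref{prop:B}. Now $\pi\le_X\nu$ is possible, and all
we have is $\pi\not\le\nu$. So contradictions can come only from codings of $\pi$ along \emph{computable}
sequences. As in Section~\ref{sec:toy}, such a coding must never be completed: it would give $\pi\le\mu$
and hence $\nu\le\pi\le\mu$.

\subsection{The form of $\mu$}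

For every $e$ we describe an $X$-effective construction, uniform in $e$, of a partial function
$\psi=\psi^{(e)}=\bigcup_s\psi_s$, where $\psi_0=\emptyset$ and each $\psi_s$ is finite. The construction
makes use of the total computable function $f(q)=F(e,q)$ from \eqref{eq:F}. By the recursion theorem there
is $e$ with $\Psi_e=\psi^{(e)}$. For this $e$ we put $\mu=\pi\circ f$, and \eqref{eq:F} becomes
\begin{equation}\label{eq:mu}
\mu(q)=\pi(\psi(q))\qquad\text{for all }q\in\operatorname{dom}\psi .
\end{equation}
Whatever $\psi$ is, all $\mu(q)$ are members of $\mathcal A$, and $\{\langle q,x\rangle:x\in\mu(q)\}$ is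
c.e.\ in $X$.

\subsection{Requirements and locations}

The requirements, in order of priority $R_0,R_1,R_2,\dots$ (a smaller index means higher priority), are
\begin{itemize}
\item $R_{3k}=P_k$: it is not the case that $\varphi_k$ is total and $\mu=\nu\circ\varphi_k$;
\item $R_{3k+1}=M_k$: it is not the case that $\varphi_k$ is total and $\nu=\mu\circ\varphi_k$;
\item $R_{3k+2}=S_k$: $\pi(k)\in\operatorname{ran}\mu$.
\end{itemize}
The $P_k$ and $M_k$ are called \emph{coders}. A coder may hold \emph{data}, which determine a sequence of
\emph{locations} $q_0,q_1,\dots$ and a sequence of \emph{tests} $z_0,z_1,\dots$ (terms of these sequences may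
be missing) such that
\[
z_t=\varphi_k(q_t)\ \text{ for }P_k,\qquad\qquad q_t=\varphi_k(z_t)\ \text{ for }M_k .
\]
In both cases, \emph{if the requirement fails, then $\mu(q_t)=\nu(z_t)$.} The coder will try to write
$\psi(q_t)=t$, which gives $\mu(q_t)=\pi(t)$. If both hold for all $t$, we obtain $\pi(t)=\nu(z_t)$, and
then $\pi\le\nu$ if $t\mapsto z_t$ is computable. We write $L(R)$ for the set of all existing locations of the
coder $R$ with its current data.

The locations of different coders must not interfere. To organize this, let
$C_p=\{\langle p,j\rangle:j\in\mathbb N\}$ be the $p$-th \emph{column} and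
$\operatorname{col}(\langle p,j\rangle)=p$. A coder $P_k$ is free to choose its locations, and it takes a final segment
of one column. A coder $M_k$ has to take locations from $\operatorname{ran}\varphi_k$. It takes at most one
from each column, so that every column keeps room for the other requirements.

\emph{Data of $P_k$.} A pair $(p,j_0)$. The locations are $q_t=\langle p,j_0+t\rangle$ for all $t$, and
$z_t=\varphi_k(q_t)$ exists if this converges.

\emph{Data of $M_k$.} A pair $(b,G)$, where $b$ is a number, called the \emph{bound} of $M_k$, and $G$ is a
finite list of requirements
$M_i$, $i<k$, each recorded together with its data. The data determine the \emph{stream} of $M_k$, a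
partial computable sequence of terms $(q_t,z_t)$. Given the terms with index less than $t$, search by
dovetailing for $z$ such that $\varphi_k(z)\downarrow$ and $q=\varphi_k(z)$ satisfies
\begin{enumerate}
\item[(i)] $\operatorname{col}(q)>b$, and $\operatorname{col}(q)>\operatorname{col}(q_{t-1})$ if $t>0$;
\item[(ii)] for each $M_i\in G$, the stream of $M_i$ (for the recorded data) has a term whose location has column
$\ge\operatorname{col}(q)$, and $q$ is not the location of any term of that stream up to and including the
first such term.
\end{enumerate}
The first $z$ found is $z_t$, and $q_t=\varphi_k(z_t)$. If none is found, there is no term with index $t$, nor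
any later term.

Columns increase strictly along every stream, by (i). So a $q$ that passes (ii) is not a later location of
$M_i$ either. Hence, for the recorded data,
\begin{equation}\label{eq:disjoint}
L(M_k)\cap L(M_i)=\emptyset\ \text{ for }M_i\in G,\qquad |L(M_k)\cap C_p|\le1\ \text{ for all }p .
\end{equation}
The purpose of (ii) is to make this disjointness visible after finitely many computable steps, so that the stream of
$M_k$ is still partial computable. Its price is that the stream of $M_k$ can advance only while the streams
of the members of $G$ advance.

An index of the stream is computable from the data. So ``the term with index $t$ exists'' and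
``$L(M_k)\cap C_p\ne\emptyset$'' are $\Sigma_1$ statements, and $X$ decides them. If the second holds,
the unique element can be found.

\subsection{Exhausted streams, fresh columns}

Whether a stream is finite is in general not a $\Sigma_1$ question, but ``there is no term with index $s$'' is
decidable in $X$. When this is found to hold at stage $s$, $M_k$ may be declared \emph{exhausted}. Then $L(M_k)$ is
finite, and $X$ can compute it by asking successively whether the terms with index $0,1,\dots$ exist. We
call $M_k$ \emph{live} if it has data and is not exhausted. As in Section~\ref{sec:toy}, if a permanently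
exhausted $M_k$ failed, then we would show that $\operatorname{dom}\psi\cap\operatorname{ran}\varphi_k$ is
finite and conclude that $Y$ is computable. To make this work,
lower-priority requirements have to move to later columns.

To \emph{initialize} a coder means to cancel its data and its status as exhausted, if any. Values of
$\psi$ are never cancelled.

A number is \emph{fresh} at stage $s$ if it is greater than
\begin{itemize}
\item every $p$ such that $C_p$ meets $\operatorname{dom}\psi_s$,
\item all $p$ and $b$ that have so far been assigned as part of data (including cancelled data), and
\item every $p$ such that $C_p$ meets $L(M_k)$ for some currently exhausted $M_k$.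
\end{itemize}
A pair $(p,j_0)$ is \emph{clean} for a requirement $R$ at stage $s$ if $p$ is fresh and no
$\langle p,j\rangle$ with $j\ge j_0$ lies in $L(M_i)$ for any live $M_i$ of higher priority than $R$. By
\eqref{eq:disjoint} each $L(M_i)$ has at most one element in $C_p$, and $X$ can find it or find out that
there is none. So clean pairs exist, and $X$ can find one.

\subsection{Stage $s$}

\emph{Step 0.} If there is $q<s$ with $q\notin\operatorname{dom}\psi_s$ and $y\in\pi_s(f(q))$, put
$\psi(q)=i_1$ for the least such $q$ and stop the whole construction.

(This is a threat. For the $e$ with $\Psi_e=\psi^{(e)}$ it would give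
$y\in\pi(f(q))=\mu(q)=\pi(i_1)\not\ni y$. So for this $e$ it is never carried out, and every $q$ at which $\psi$
stays undefined must satisfy $y\notin\mu(q)$.)

\emph{Step 1.} Otherwise let $R$ be the requirement of highest priority among $R_0,\dots,R_s$ that requires
attention, if there is one. Perform its action, and then initialize all coders of lower priority than
$R$. A requirement $R$ \emph{requires attention} at stage $s$ in the following situations. If several apply, the first
one in the list determines the action.
\begin{itemize}
\item \textsc{Place}: $R=S_k$ has never acted. \emph{Action:} choose a pair $(p,j_0)$ clean for $R$ and put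
$\psi(\langle p,j_0\rangle)=k$.
\item \textsc{Assign}: $R$ is a coder without data. \emph{Action:} If $R=P_k$, assign a pair
$(p,j_0)$ clean for $R$. If $R=M_k$, assign $(b,G)$ with $b$ fresh and $G$ the list of all live $M_i$ with $i<k$,
together with their current data.
\item \textsc{Exhaust}: $R=M_k$ is live, and its stream has no term with index $s$. \emph{Action:} declare
$M_k$ exhausted.
\item \textsc{Code}: $R$ is a coder with data (if $R=M_k$, exhausted or not), and the following holds for the
least number $m$ such that $q_m$ does not exist or $q_m\notin\operatorname{dom}\psi_s$: the location $q_m$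
exists, the tests $z_0,\dots,z_{m-1}$ exist, and
\[
\pi_s(t)\restriction m=\nu_s(z_t)\restriction m\qquad\text{for all }t<m .
\]
\emph{Action:} put $\psi(q_m)=m$.
\end{itemize}

When $R$ acts, no requirement of higher priority requires attention, so all coders of higher priority have
data. All questions asked are decidable in $X$, uniformly in $e$.
Lemma~\ref{lem:protect} below will show, for every $e$, that a coder's locations are used only by
that coder. In any case, $\psi$ is never redefined: in Step 0 and \textsc{Code} the new argument is required to be outside
$\operatorname{dom}\psi_s$, and in \textsc{Place} its column is fresh. So $\psi^{(e)}$ is a partial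
$X$-computable function, uniformly in $e$, as the use of the recursion theorem demands.

\section{Verification}

\subsection{Locations are protected}

\begin{lemma}\label{lem:persist}
While a coder keeps its data, no requirement of higher priority acts. While $M_k$ keeps its data $(b,G)$,
each $M_i\in G$ keeps the data recorded in $G$ and stays live.
\end{lemma}

\begin{proof}
An action of higher priority would initialize the coder. This proves the first statement. The members of $G$
have higher priority than
$M_k$. Declaring one of them exhausted would be an action of it, and initializing it would require an action of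
still higher priority.
\end{proof}

\begin{lemma}\label{lem:protect}
Let $e$ be arbitrary. Suppose that the construction has not stopped before stage $s$ and that the coder $R$ has data
at the beginning of stage $s$. Then for some $m$
\[
L(R)\cap\operatorname{dom}\psi_s=\{q_t:t<m\},\qquad \psi(q_t)=t\ \text{ for }t<m,
\]
and all these values were defined by $R$ itself, by \textsc{Code}, since it received its present data.
\end{lemma}

\begin{proof}
When the data were assigned, no element of $L(R)$ was in the domain of $\psi$. For $R=P_k$ this is because $p$ was
fresh. For $R=M_k$ it is because all locations have columns $>b$ and $b$ was fresh. Since then no requirement of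
higher priority has acted, by Lemma~\ref{lem:persist}, and $R$ itself defines $\psi$ only by \textsc{Code}, at its locations in the order $q_0,q_1,\dots$ and with
the values stated. So we need only show that no requirement $R'$ of lower priority defines $\psi$ at an element of
$L(R)$ during this period. If $R'$ uses \textsc{Code} in this period, then it received its data within the
period, because it was initialized when $R$ received its data. If $R'=S_i$, it chooses its location at the
moment it acts.

\emph{$R=P_k$ with data $(p,j_0)$.} Fresh numbers chosen in the period exceed $p$. So if $R'$ is some $P_i$ or $S_i$,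
its column is not $C_p$, and if $R'$ is some $M_i$, its bound, and hence the column of each of its locations,
exceeds $p$.

\emph{$R=M_k$ and $R'=P_i$ or $R'=S_i$.} If $M_k$ was live when $R'$ chose its clean pair, the choice avoided
$L(M_k)$. If $M_k$ was exhausted at that moment, then freshness put the column of $R'$ beyond all columns
meeting $L(M_k)$.

\emph{$R=M_k$ and $R'=M_i$, $i>k$.} If $M_k$ was live when $M_i$ received its data, then $M_k$ belongs to the
list in these data, with its present data, and $L(M_i)\cap L(M_k)=\emptyset$ by \eqref{eq:disjoint}. If
$M_k$ was exhausted, the bound of $M_i$ lies beyond all columns meeting $L(M_k)$.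
\end{proof}

\subsection{Undefined arguments omit $y$}

From now on fix $e$ with $\Psi_e=\psi^{(e)}$, so that \eqref{eq:mu} holds.

\begin{lemma}\label{lem:undef}
Step 0 never acts, and $y\notin\mu(q)$ for every $q\notin\operatorname{dom}\psi$.
\end{lemma}

\begin{proof}
If Step 0 acts on $q$, then $y\in\pi(f(q))=\mu(q)$. But $\mu(q)=\pi(i_1)\not\ni y$ by \eqref{eq:mu}, a
contradiction. If $q\notin\operatorname{dom}\psi$ and $y\in\mu(q)=\pi(f(q))$, then the condition of Step 0
is met by $q$ at all large stages, so Step 0 would act, contrary to what we have just shown.
\end{proof}

\subsection{Coding stops, and satisfies the coder unless its stream ends}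

\begin{lemma}\label{lem:coding}
Let $R$ be a coder ($P_k$ or $M_k$) with data that are never cancelled.
\begin{enumerate}
\item[(a)] With these data, $R$ acts by \textsc{Code} only finitely often.
\item[(b)] Suppose that from some stage on $R$ does not require attention, but $R$ fails. Then $R=M_k$,
its stream is finite, and all its locations are in $\operatorname{dom}\psi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:protect} the number $m$ in \textsc{Code} is the number of previous \textsc{Code} actions with
these data. So if there are infinitely many, they occur for $m=0,1,2,\dots$ at stages $s_0<s_1<\cdots$. Then all tests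
$z_t$ exist, and Lemma~\ref{lem:agree}(b) gives $\pi(t)=\nu(z_t)$ for all $t$. The function $t\mapsto z_t$ is
computable: it is $t\mapsto\varphi_k(\langle p,j_0+t\rangle)$ for $P_k$, and it is read off the stream for
$M_k$. Hence $\pi\le\nu$, a contradiction.

(b) By (a) and Lemma~\ref{lem:protect} there is $m$ with
$L(R)\cap\operatorname{dom}\psi=\{q_t:t<m\}$ and $\psi(q_t)=t$ for $t<m$. Since $R$ fails, $\varphi_k$ is total, so
$z_0,\dots,z_{m-1}$ exist, and $\mu(q_t)=\nu(z_t)$ for $t<m$. By \eqref{eq:mu}, $\mu(q_t)=\pi(t)$. So
$\pi(t)=\nu(z_t)$ for all $t<m$, and by Lemma~\ref{lem:agree}(a) the approximations agree below $m$ at all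
large stages. If $q_m$ existed, $R$ would require attention at all large stages. So $q_m$ does not exist.
All locations of a $P_k$ exist, hence $R=M_k$, and $L(M_k)=\{q_t:t<m\}$.
\end{proof}

\begin{lemma}\label{lem:finite}
Every requirement acts only finitely often.
\end{lemma}

\begin{proof}
By induction on $r$, let $s_0$ be a stage after which no requirement of higher priority than $R_r$ acts. If
$R_r=S_k$, it acts at most once. If $R_r$ is a coder, it is not initialized after $s_0$, so after $s_0$ it acts by
\textsc{Assign} and by \textsc{Exhaust} at most once each, and by \textsc{Code} finitely often by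
Lemma~\ref{lem:coding}(a), applied to its final data.
\end{proof}

\subsection{All requirements are met}

\begin{lemma}\label{lem:met}
Every requirement $R_r$ is met.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:finite} there is a stage $s_1\ge r$ after which no $R_{r'}$ with $r'\le r$
acts. Then no such $R_{r'}$ \emph{requires attention} at any stage $s>s_1$, since otherwise one of them
would act at stage $s$. In particular, all coders among them have final data.

If $R_r=S_k$, then it has acted, so $\psi(q)=k$ for some $q$, and $\mu(q)=\pi(k)$ by \eqref{eq:mu}. If
$R_r=P_k$, then it is met by Lemma~\ref{lem:coding}(b).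

Let $R_r=M_k$, and suppose that it fails: $\varphi_k$ is total and $\nu=\mu\circ\varphi_k$. Let $(b,G)$ be its
final data. By Lemma~\ref{lem:coding}(b), $L(M_k)=\{q_t:t<m\}$ for some $m$. Since $M_k$ does not
require attention by \textsc{Exhaust} at large stages, it was declared exhausted, with its final data, at
some stage $s_2\le s_1$. Let $B$ be the largest among $b$ and the columns of $q_0,\dots,q_{m-1}$. We show
that $\operatorname{dom}\psi\cap\operatorname{ran}\varphi_k$ is finite, treating the columns up to $B$ in
Claim~1 and the columns beyond $B$ in Claims~2 and~3.

\emph{Claim 1: $\operatorname{dom}\psi$ has only finitely many elements in columns $C_p$ with $p\le B$.} At stage $s_2$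
all coders of lower priority were initialized. After $s_2$ the requirement $M_k$ stays exhausted with its final
data, so fresh numbers exceed $B$. Hence after $s_2$ lower-priority requirements define $\psi$ only in
columns beyond $B$. The requirements $R_{r'}$ with $r'\le r$ do nothing after $s_1$, and only finitely many values were defined by the end of stage $s_1$.

\emph{Claim 2: if $q\in\operatorname{ran}\varphi_k$ and $\operatorname{col}(q)>B$, then $q\in L(M_i)$ for some
$M_i\in G$.} By Lemma~\ref{lem:persist} the members of $G$ keep their recorded data, which are thus final, and stay live forever.
Hence their streams are infinite: if the stream of $M_i$ had no term with index $t$, then $M_i$ would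
require attention by \textsc{Exhaust} at every stage $s\ge t$ with $s>s_1$. So the columns along these streams are
unbounded. If $q=\varphi_k(z)$ were in no $L(M_i)$ with $M_i\in G$, then $z$ would satisfy both search
conditions (i) and (ii) for the term of $M_k$ with index $m$, and $q_m$ would exist, a contradiction.

\emph{Claim 3: for $M_i\in G$, the set $\operatorname{dom}\psi\cap L(M_i)$ is finite.} By
Lemma~\ref{lem:protect}, at each of its elements $\psi$ was defined by $M_i$ itself, which acts only finitely often.

By Claims 1--3, $D=\operatorname{dom}\psi\cap\operatorname{ran}\varphi_k$ is finite. Let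
$D'=\{q\in D:y\in\mu(q)\}$. By Lemma~\ref{lem:undef}, $y\notin\mu(q)$ for
$q\in\operatorname{ran}\varphi_k\setminus D$. Therefore
\[
Y=\{w:y\in\nu(w)\}=\{w:y\in\mu(\varphi_k(w))\}=\varphi_k^{-1}(D'),
\]
which is computable, because $\varphi_k$ is total computable and $D'$ is finite. This contradicts the
assumption that $Y$ is not computable, so $M_k$ is met.
\end{proof}

\begin{proof}[Conclusion of the proof of Proposition~\ref{prop:B}]
By the requirements $S_k$, $\mu$ is onto $\mathcal A$, so it is an $X$-computable numbering of $\mathcal A$. By
the $P_k$, $\mu\not\le\nu$. By the $M_k$, $\nu\not\le\mu$.
\end{proof}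

With Propositions~\ref{prop:A} and \ref{prop:B} the proof of Theorem~\ref{thm:X}, and hence of
Theorem~\ref{thm:main}, is complete.

\begin{remark}
That $\nu$ is not least was used only in Proposition~\ref{prop:A}, to exclude reductions with finite range. In
Proposition~\ref{prop:B} it follows from the other hypotheses, since the numbering constructed there is
incomparable with $\nu$. The assumption $X\ge_T\emptyset'$ was used in Lemma~\ref{lem:complete} to make
$g$ total, and in both constructions to decide $\Sigma_1$ questions, such as whether $\varphi_k$ takes a value
outside a given finite set or whether a stream has a further term.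
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
\emph{On Non-Principal Arithmetical Numberings And Families},
\texttt{http://vixra.org/pdf/2312.0087v1.pdf}.
\end{thebibliography}

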